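# Even data at twice the soliton's mass and energy: NLS on the line with a repulsive delta potential

## 1. Even threshold data with negative virial functional

**Theorem 1.** Let $p>5$, $\gamma>0$ and $0<\omega\le\gamma^2/4$, and let $u$ be the solution of
$$i\partial_t u+\partial_x^2u-\gamma\delta_0 u+|u|^{p-1}u=0,\qquad u(0)=u_0\in H^1(\mathbb R). \tag{1.1}$$
Suppose that $u_0\in H^1_{\rm even}(\mathbb R)$ satisfies
$$M(u_0)=2M(Q_{\omega,0}),\qquad E_\gamma(u_0)=2E(Q_{\omega,0}),\qquad K_\gamma(u_0)<0 .$$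
Then $u$ blows up or grows up.

The functionals are
$$M(u)=\|u\|_{L^2}^2,\qquad E_\gamma(u)=\tfrac12\|\partial_xu\|_{L^2}^2+\tfrac\gamma2|u(0)|^2-\tfrac1{p+1}\|u\|_{L^{p+1}}^{p+1},$$
$$K_\gamma(f)=\|\partial_xf\|_{L^2}^2+\tfrac\gamma2|f(0)|^2-\tfrac{p-1}{2(p+1)}\|f\|_{L^{p+1}}^{p+1},\qquad E=E_0,\quad K=K_0 .$$
Equation (1.1) is locally well-posed in $H^1(\mathbb R)$, and $M$ and $E_\gamma$ are conserved. A solution *blows up* if its maximal existence time is finite. It *grows up* if it exists globally and $\limsup_{t\to\infty}\|\partial_xu(t)\|_{L^2}=\infty$. So the conclusion says that $u$ cannot be global and bounded in $H^1$ for $t\ge0$.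

The function $Q_{\omega,0}$ is the unique positive even $H^1$ solution of $-Q''+\omega Q=Q^p$, explicitly
$$Q_{\omega,0}(x)=\Big[\tfrac{(p+1)\omega}2\operatorname{sech}^2\Big(\tfrac{(p-1)\sqrt\omega}2x\Big)\Big]^{1/(p-1)} .$$
It gives the standing wave $e^{i\omega t}Q_{\omega,0}$ of the equation *without* potential. Why is "twice" natural? An even function made of two copies of $Q_{\omega,0}$ centered at $\pm y$, with $y$ large, has nearly the mass and the energy $2M(Q_{\omega,0})$, $2E(Q_{\omega,0})$, and it hardly feels the potential at $0$. The theorem concerns data on the level of this limiting configuration.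

The number $K_\gamma$ is a derivative. With the mass-preserving scaling $f_\lambda(x)=\lambda^{1/2}f(\lambda x)$,
$$E_\gamma(f_\lambda)=\tfrac{\lambda^2}2\|f'\|_{L^2}^2+\tfrac{\gamma\lambda}2|f(0)|^2-\tfrac{\lambda^{(p-1)/2}}{p+1}\|f\|_{L^{p+1}}^{p+1},\qquad \tfrac{d}{d\lambda}E_\gamma(f_\lambda)\Big|_{\lambda=1}=K_\gamma(f).$$
It is also the second derivative of the variance, up to the factor $8$: formally $\frac{d^2}{dt^2}\int x^2|u|^2=8K_\gamma(u)$ (Section 3).

**The delta potential.** The operator is $H=-\partial_x^2+\gamma\delta_0$, with form $\|v'\|_{L^2}^2+\gamma|v(0)|^2$ on $H^1$ and domain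
$$D(H)=\{v\in H^1\cap H^2(\mathbb R\setminus\{0\}):\ v'(0+)-v'(0-)=\gamma v(0)\},\qquad Hv=-v''\ \text{ off }0 .$$
For example, $v(x)=(1+\frac\gamma2|x|)e^{-x^2}$ lies in $D(H)$: its one-sided slopes at $0$ are $\pm\frac\gamma2$, so the jump is $\gamma=\gamma v(0)$. We use that $H$ is self-adjoint, and that $H:H^1\to H^{-1}$ is bounded. With $N(u)=|u|^{p-1}u$, (1.1) reads
$$u_t=-i(Hu-N(u)). \tag{1.2}$$

**Context.** In "Threshold odd solutions to NLS on the line", Theorem A.8 says the following for $0<\omega\le\gamma^2/4$ and $u_0\in H^1_{\rm even}$ with $M(u_0)=2M(Q_{\omega,0})$, $E_\gamma(u_0)=2E(Q_{\omega,0})$: if $K_\gamma(u_0)>0$, then $u$ scatters; if $K_\gamma(u_0)<0$ *and* $xu_0\in L^2$, then $u$ blows up. Conjecture A.9 there drops the assumption $xu_0\in L^2$ and asks for "blows up or grows up". Theorem 1 says that this conjecture is true.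

**Reduction to $\omega=1$.** Replace $u$ by $\omega^{-1/(p-1)}u(t/\omega,x/\sqrt\omega)$ and $\gamma$ by $\gamma/\sqrt\omega$. Since $\delta_0(x/\sqrt\omega)=\sqrt\omega\,\delta_0(x)$, every term of (1.1) acquires the same power of $\omega$, so the new function solves (1.1) with the new $\gamma$. The quantities $M$, $E_\gamma$, $K_\gamma$ are multiplied by positive powers of $\omega$, and $Q_{\omega,0}=\omega^{1/(p-1)}Q_{1,0}(\sqrt\omega\,\cdot)$ is carried to $Q:=Q_{1,0}$ with the same factors. So we take $\omega=1$ from now on. With $k=\gamma/2$ the hypothesis $\omega\le\gamma^2/4$ becomes $k\ge1$.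

**Conventions.** $\|\cdot\|$ is the $L^2(\mathbb R)$ norm, $\langle\cdot,\cdot\rangle$ the real $L^2$ product, $\|v\|_{H^1}^2=\|v'\|^2+\|v\|^2$, and $\|\cdot\|_{p+1}$ is the $L^{p+1}$ norm. The letter $C$ denotes a constant that may change from line to line. The $H^1$ theory is used freely: a unique maximal solution in $C(I;H^1)\cap C^1(I;H^{-1})$, the blow-up alternative, continuous dependence, conservation laws, and preservation of evenness. Put
$$S_\gamma=E_\gamma+\tfrac12M,\qquad S=E+\tfrac12M,\qquad m=\|Q\|^2,\qquad P=\|Q\|_{p+1}^{p+1}.$$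
Under the hypotheses of Theorem 1, $S_\gamma(u_0)=2E(Q)+m=2S(Q)$.

## 2. The minimum of $J$ on $\{K\le0\}$, and examples of threshold data

**Soliton constants.** Multiplying $-Q''+Q=Q^p$ by $Q'$ and integrating gives $Q'^2=Q^2-\frac2{p+1}Q^{p+1}$, so $|Q'|\le Q$. Integrating this relation, and pairing the equation with $Q$, we get $\|Q'\|^2=m-\frac2{p+1}P$ and $\|Q'\|^2+m=P$. Hence
$$\|Q'\|^2=\tfrac{p-1}{2(p+1)}P=\tfrac{p-1}{p+3}m,\qquad K(Q)=0,\qquad ce^{-|x|}\le Q(x)\le Ce^{-|x|}. \tag{2.1}$$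

We eliminate the $L^{p+1}$ norm between $S$ and $K$. Set
$$J=S-\tfrac2{p-1}K=\tfrac{p-5}{2(p-1)}\|g'\|^2+\tfrac12\|g\|^2,\qquad J_\gamma=S_\gamma-\tfrac2{p-1}K_\gamma=\tfrac{p-5}{2(p-1)}\|u'\|^2+\tfrac12\|u\|^2+\tfrac{\gamma(p-3)}{2(p-1)}|u(0)|^2. \tag{2.2}$$
Both are positive, because $p>5$. Recall the sharp Gagliardo–Nirenberg inequality (Nagy; Weinstein, CMP 1983), called GN below:
$$\|g\|_{p+1}^{p+1}\le C_*\|g'\|^{(p-1)/2}\|g\|^{(p+3)/2}, \tag{2.3}$$
with equality for $g\ne0$ if and only if $g=ce^{i\theta}Q(\lambda(\cdot-y))$ with $c,\lambda>0$.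

**Lemma 2.1.** (a) If $g\in H^1(\mathbb R)\setminus\{0\}$ and $K(g)\le0$, then $J(g)\ge S(Q)$, with equality iff $g=e^{i\theta}Q(\cdot-y)$ for some $\theta,y$. (b) If $g_n\ne0$, $K(g_n)\le0$ and $J(g_n)\to S(Q)$, then $\|g_n'\|^2\to\|Q'\|^2$, $\|g_n\|^2\to m$ and $\|g_n\|_{p+1}^{p+1}\to P$.

*Proof.* Let $A=\|g'\|^2>0$, $D=\|g\|^2$, $A_0=\|Q'\|^2$, $D_0=m$. From $K(g)\le0$ and GN,
$$A\le\tfrac{p-1}{2(p+1)}\|g\|_{p+1}^{p+1}\le\tfrac{p-1}{2(p+1)}C_*A^{(p-1)/4}D^{(p+3)/4},$$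
and both inequalities are equalities for $Q$. Dividing by $A$, comparing with $Q$ and raising to the fourth power,
$$A^{p-5}D^{p+3}\ge A_0^{p-5}D_0^{p+3}. \tag{2.4}$$
Let $\vartheta=\frac{p-5}{2(p-1)}\in(0,1)$, so that $1-\vartheta=\frac{p+3}{2(p-1)}$. By (2.1), $J(Q)=\frac{p-5}{2(p+3)}m+\frac12m=\frac{p-1}{p+3}m$, and $J(Q)=S(Q)$ because $K(Q)=0$. Dividing $J(g)$ by $J(Q)$, and using weighted AM–GM and (2.4),
$$\frac{J(g)}{S(Q)}=\vartheta\frac A{A_0}+(1-\vartheta)\frac D{D_0}\ge\Big(\frac A{A_0}\Big)^\vartheta\Big(\frac D{D_0}\Big)^{1-\vartheta}\ge1 .$$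
Equality forces $A/A_0=D/D_0=1$. Then $K(g)\le0$ gives $\|g\|_{p+1}^{p+1}\ge\frac{2(p+1)}{p-1}A_0=P$, while GN gives $\|g\|^{p+1}_{p+1}\le P$. So GN is an equality and $g=ce^{i\theta}Q(\lambda(\cdot-y))$. The norms give $c^2/\lambda=1$ and $c^2\lambda=1$, hence $c=\lambda=1$. The converse is clear.

(b) The pairs $(A_n,D_n)$ are bounded, since $J(g_n)$ is. Each limit point satisfies (2.4) and $\vartheta A/A_0+(1-\vartheta)D/D_0=1$, so by the equality case of AM–GM it equals $(A_0,D_0)$. Finally $K(g_n)\le0$ gives $\liminf\|g_n\|_{p+1}^{p+1}\ge\frac{2(p+1)}{p-1}A_0=P$, and GN gives $\limsup\|g_n\|_{p+1}^{p+1}\le P$. $\square$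

**Example 2.2 (data satisfying the hypotheses, with infinite variance).** Let $\varphi\in H^1(\mathbb R)$ be real, $\varphi=0$ on $(-\infty,0]$, $\|\varphi\|^2=m$. The even function $u(x)=\varphi(|x|)$ vanishes at $0$, so $M(u)=2m$, $E_\gamma(u)=2E(\varphi)$, $K_\gamma(u)=2K(\varphi)$. With $\varphi_\lambda=\lambda^{1/2}\varphi(\lambda\cdot)$,
$$e(\lambda):=E(\varphi_\lambda)=\tfrac{\lambda^2}2\|\varphi'\|^2-\tfrac{\lambda^{(p-1)/2}}{p+1}\|\varphi\|_{p+1}^{p+1},\qquad \lambda e'(\lambda)=K(\varphi_\lambda).$$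
Since $\frac{p-1}2>2$, $e$ increases up to one point $\lambda_*$ and decreases to $-\infty$ afterwards. At $\lambda_*$ we have $K=0$, so Lemma 2.1 gives $e(\lambda_*)+\frac m2=J(\varphi_{\lambda_*})>S(Q)=E(Q)+\frac m2$. The inequality is strict because $\varphi_{\lambda_*}$ vanishes on a half-line and $Q$ does not. Hence there is exactly one $\lambda>\lambda_*$ with $e(\lambda)=E(Q)$, and there $K(\varphi_\lambda)<0$. So $\varphi_\lambda(|x|)$ satisfies all hypotheses of Theorem 1. If $\varphi$ is a multiple of $x/(1+x^2)$ on $x>0$, then $xu\notin L^2$, and part (2) of Theorem A.8 says nothing about this datum.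

**Example 2.3 (threshold data with $K_\gamma$ arbitrarily close to $0$).** For $y>0$ let $\varphi^{(y)}$ be the multiple of mass $m$ of the function equal to $Q(x-y)-Q(y)e^{-x}$ for $x>0$ and to $0$ for $x\le0$. As $y\to\infty$, $\varphi^{(y)}(\cdot+y)\to Q$ in $H^1$, because all corrections are $O(e^{-y})$. So the functions $e$ of Example 2.2 converge, locally uniformly in $\lambda$, to $f(\lambda)=\frac{\lambda^2}2\|Q'\|^2-\frac{\lambda^{(p-1)/2}}{p+1}P$, whose only maximum is at $\lambda=1$ with value $E(Q)$. The maximum points satisfy $\lambda_*\to1$. For each fixed $\lambda>1$ we have $f(\lambda)<E(Q)$, so for large $y$ the solution of $e=E(Q)$ to the right of $\lambda_*$ lies below $\lambda$. Thus it tends to $1$, and the resulting data have $K_\gamma<0$ and $K_\gamma\to2K(Q)=0$.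

## 3. Virial identities, and what convexity gives

**Identities.** For $b\in C^\infty(\mathbb R)$ with $b,b'$ bounded,
$$\tfrac d{dt}\int b|u|^2=2\,\mathrm{Im}\int b'\bar uu_x. \tag{3.1}$$
For $a\in C^\infty(\mathbb R)$ bounded with bounded derivatives and $a(0)=0$, let $W_a=2\,\mathrm{Im}\int a\bar uu_x$. Then
$$\tfrac d{dt}W_a=\mathcal V_a(u)+2\gamma a'(0)|u(0)|^2,\qquad \mathcal V_a(v)=4\int a'|v_x|^2-\tfrac{2(p-1)}{p+1}\int a'|v|^{p+1}-\int a'''|v|^2. \tag{3.2}$$

*Proof of (3.1).* Since $u\in C(I;H^1)\cap C^1(I;H^{-1})$ and by (1.2),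
$$\tfrac d{dt}\int b|u|^2=2\,\mathrm{Re}\,(u_t,bu)_{H^{-1},H^1}=2\,\mathrm{Im}\,(Hu-N(u),bu)=2\,\mathrm{Im}\int u_x\overline{(bu)_x}+2\,\mathrm{Im}\Big(\gamma b(0)|u(0)|^2-\int b|u|^{p+1}\Big).$$
The last bracket is real, and the first integral has imaginary part $\mathrm{Im}\int b'\bar uu_x$.

*Proof of (3.2).* **Step 1** makes $u$ regular enough to differentiate $W_a$. Let $u_0\in D(H)$ and let $[0,T]$ lie in the existence interval. There $u$ is bounded in $H^1\subset L^\infty$, so $\|N(u(t+h))-N(u(t))\|\le C\|u(t+h)-u(t)\|$. By Duhamel, unitarity of $e^{-itH}$ and Gronwall,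
$$\|u(t+h)-u(t)\|\le C\|u(h)-u_0\|\le C\big(\|e^{-ihH}u_0-u_0\|+h\big)\le C'h .$$
So $f=N(u)$ is Lipschitz with values in $L^2$, hence $f\in W^{1,\infty}(0,T;L^2)$. The Duhamel term $v(t)=\int_0^te^{-isH}f(t-s)\,ds$ is in $C^1([0,T];L^2)$, with $v'(t)=e^{-itH}f(0)+\int_0^te^{-isH}f'(t-s)\,ds$. Moreover
$$\tfrac1h(e^{-ihH}-1)v(t)=\tfrac{v(t+h)-v(t)}h-\tfrac1h\int_t^{t+h}e^{-i(t+h-s)H}f(s)\,ds\ \longrightarrow\ v'(t)-f(t)\quad\text{in }L^2 .$$
So $v(t)\in D(H)$ and $-iHv=v'-f$ is continuous in $t$. As $u=e^{-itH}u_0+iv$, we get $u\in C([0,T];D(H))\cap C^1([0,T];L^2)$.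

**Step 2** computes the derivative for such $u$. Integrating by parts once,
$$W_a(t+h)-W_a(t)=2\,\mathrm{Im}\int a\,\overline{(u(t+h)-u(t))}\,u_x(t+h)-2\,\mathrm{Im}\int(a\bar u(t))_x\,(u(t+h)-u(t)).$$
Divide by $h$, let $h\to0$, use $\mathrm{Im}(\bar u_tu_x)=-\mathrm{Im}(\bar u_xu_t)$, and insert $u_t=i(u_{xx}+N(u))$ off $0$:
$$W_a'=-4\,\mathrm{Im}\int a\bar u_xu_t-2\,\mathrm{Im}\int a'\bar uu_t=-4\,\mathrm{Re}\int a\bar u_x(u_{xx}+N(u))-2\,\mathrm{Re}\int a'\bar u(u_{xx}+N(u)),$$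
with integrals over $\mathbb R\setminus\{0\}$. In the first term $-2\int a(|u_x|^2)_x-\frac4{p+1}\int a(|u|^{p+1})_x=2\int a'|u_x|^2+\frac4{p+1}\int a'|u|^{p+1}$, with no contribution from $0$ because $a(0)=0$. The second term equals
$$2\int a'|u_x|^2+2\,\mathrm{Re}\int a''\bar uu_x+2a'(0)\,\mathrm{Re}\big(\bar u(0)[u_x]_0\big)-2\int a'|u|^{p+1},$$
where $[u_x]_0=u_x(0+)-u_x(0-)=\gamma u(0)$ and $2\,\mathrm{Re}\int a''\bar uu_x=-\int a'''|u|^2$. Since $\frac4{p+1}-2=-\frac{2(p-1)}{p+1}$, the sum is (3.2).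

**Step 3** removes the regularity. $D(H)$ is dense in the form domain $H^1$. Take $u_0^n\in D(H)$ with $u_0^n\to u_0$ in $H^1$. By continuous dependence $u^n\to u$ in $C([0,T];H^1)$, the time-integrated identity passes to the limit, and its integrand is continuous in $t$. $\square$

**Exact vanishing on solitons.** For every $y$ and every smooth $a$ of polynomial growth together with its derivatives,
$$\mathcal V_a(Q(\cdot-y))=0. \tag{3.3}$$
Indeed, multiply $G''-G+G^p=0$, $G=Q(\cdot-y)$, by $2aG'+a'G$ and integrate. The products give $-\int a'G'^2$, $+\int a'G^2$, $-\frac2{p+1}\int a'G^{p+1}$, then $-\int a'G'^2+\frac12\int a'''G^2$, $-\int a'G^2$, $+\int a'G^{p+1}$. Their sum is $-\frac12\mathcal V_a(G)$.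

**The localized weight.** Fix an even $\chi\in C^\infty(\mathbb R)$, $0\le\chi\le1$, nonincreasing on $[0,\infty)$, with $\chi=1$ on $|s|\le1$ and $\chi=0$ on $|s|\ge2$. Let $\zeta(s)=2s\chi(s)$. It is odd, equals $2s$ on $|s|\le1$, vanishes for $|s|\ge2$, is nonnegative on $[0,\infty)$, and $\zeta'=2\chi+2s\chi'\le2$. For $R\ge1$ let
$$a_R(x)=R\,\zeta(x/R),\qquad W_R=W_{a_R},\qquad \Phi_R(x)=\int_0^xa_R,\qquad 0\le\Phi_R\le CR^2 .$$
If $a$ is replaced by $2x$ in $\mathcal V_a(u)+2\gamma a'(0)|u(0)|^2$, the result is $8K_\gamma(u)$. As $a_R=2x$ for $|x|\le R$, (3.2) becomes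
$$W_R'=8K_\gamma(u)+\mathcal A_R(u),\qquad \mathcal A_R(v)=\int_{|x|\ge R}\Big\{4(a_R'-2)|v_x|^2-\tfrac{2(p-1)}{p+1}(a_R'-2)|v|^{p+1}-a_R'''|v|^2\Big\}. \tag{3.4}$$

Now let $u$ be global with $\Gamma:=\sup_{t\ge0}\|u(t)\|_{H^1}<\infty$. Constants may from here on depend on $p,\gamma,\Gamma$. The gradient term in $\mathcal A_R$ has the good sign because $a_R'\le2$; the others are bounded using $\|u\|_\infty\le C\Gamma$ and $|a_R'-2|+|a_R'''|\le C$. So
$$\mathcal A_R(u(t))\le C_2\int_{|x|\ge R}|u(t)|^2. \tag{3.5}$$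
The outer mass stays small for times up to a small multiple of $R$. Apply (3.1) with $b(x)=1-\chi(2x/R)$, which is $0$ for $|x|\le R/2$ and $1$ for $|x|\ge R$: then $\int_{|x|\ge R}|u(t)|^2\le\int_{|x|\ge R/2}|u_0|^2+Ct/R$. Hence for each $\nu>0$ there are $\eta\in(0,1)$ and $R_0\ge1$ with
$$\int_{|x|\ge R}|u(t)|^2\le\nu^2\qquad(R\ge R_0,\ 0\le t\le\eta R). \tag{3.6}$$

**Proposition 3.1.** No global solution of (1.1) that is bounded in $H^1$ on $[0,\infty)$ satisfies $K_\gamma(u(t))\le-d<0$ for all $t\ge0$.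

*Proof.* Suppose there is one. Choose $\nu$ with $C_2\nu^2\le4d$. By (3.4)–(3.6), $W_R'\le-8d+4d=-4d$ on $[0,\eta R]$ for $R\ge R_0$. Let $V_R=\int\Phi_R|u|^2\ge0$; by (3.1), $V_R'=W_R$. Integrating twice,
$$0\le V_R(\eta R)\le V_R(0)+\eta RW_R(0)-2d\eta^2R^2 .$$
The functions $\Phi_R/R^2$ and $a_R/R$ are bounded uniformly in $R$ and tend to $0$ pointwise as $R\to\infty$. By dominated convergence $V_R(0)=o(R^2)$ and $W_R(0)=o(R)$, a contradiction for large $R$. $\square$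

This argument needs no weight on the data, but it needs a lower bound on $\delta:=-K_\gamma(u)$. At the threshold Example 2.3 shows that the hypotheses give no such bound: $\delta$ may be as small as we like. If $\delta(t)$ approaches $0$ along the flow, the error (3.5), which is only known to be at most $C_2\nu^2$, can dominate $8\delta$, and the convexity is lost. With $xu_0\in L^2$ there would be no error: then $V=\int x^2|u|^2$ satisfies $V''=-8\delta<0$, a global solution must have $V'\ge0$ throughout (otherwise the concave function $V$ would become negative), and so $8\int_0^\infty\delta\le V'(0)<\infty$. Without the weight this integrability has to be replaced by something else. We now study $u$ when $\delta$ is small.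

## 4. Replacing the left half-line by an exponential tail

A sensible first attempt is to apply Lemma 2.1 to $u$ itself. Since $K(u)\le K_\gamma(u)<0$, it gives $J(u)\ge S(Q)$. But $S_\gamma(u)=2S(Q)$, so the bound is too small by a factor $2$: the lemma does not see that $u$ is even and lives equally on both sides. Lemma 2.1 should be applied to *half* of $u$. That half must be completed to a function on $\mathbb R$, and the completion costs something.

How much? If $f$ is given on $(-\infty,0]$ with $f(0)=c$, then $\int_{-\infty}^0(|f'|^2+|f|^2)=|c|^2+\int_{-\infty}^0|f'-f|^2$, so the cheapest tail is $ce^x$, with quadratic cost $\frac12|c|^2$ in $S$. On the other side, half of the potential energy of $u$ is $\frac\gamma4|c|^2=\frac k2|c|^2$. The condition $k\ge1$, that is $\omega\le\gamma^2/4$, says precisely that the potential pays for the tail.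

**Definition.** For even $u\in H^1$ let $g=g[u]\in H^1(\mathbb R)$ be $g(x)=u(x)$ for $x\ge0$ and $g(x)=u(0)e^x$ for $x<0$. Write $q=|u(0)|$.

For example, if $u(x)=e^{-|x|}$ then $g(x)=e^{-|x|}$; if $u(0)=0$ then $g$ is the right half of $u$ extended by zero.

Since $\int_{-\infty}^0|g'|^2=\int_{-\infty}^0|g|^2=\frac12q^2$ and $\int_{-\infty}^0|g|^{p+1}=\frac{q^{p+1}}{p+1}$,
$$M(g)=\tfrac12M(u)+\tfrac12q^2, \tag{4.1}$$
$$S(g)=\tfrac12S_\gamma(u)-B,\qquad B=\tfrac{k-1}2q^2+\tfrac1{(p+1)^2}q^{p+1}, \tag{4.2}$$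
$$K(g)=\tfrac12K_\gamma(u)-\tilde B,\qquad \tilde B=\tfrac{k-1}2q^2+\tfrac{p-1}{2(p+1)^2}q^{p+1}, \tag{4.3}$$
$$J(g)=\tfrac12J_\gamma(u)-\tfrac{(p-3)(k-1)}{2(p-1)}q^2\le\tfrac12J_\gamma(u). \tag{4.4}$$
For (4.2): the tail adds $\frac14q^2+\frac14q^2-\frac{q^{p+1}}{(p+1)^2}$ to the half-line action, while $\frac12S_\gamma(u)$ contains $\frac\gamma4q^2=\frac k2q^2$. For (4.3): the tail adds $\frac12q^2-\frac{p-1}{2(p+1)^2}q^{p+1}$, against $\frac k2q^2$. For (4.4): the tail adds $\big(\frac{p-5}{4(p-1)}+\frac14\big)q^2=\frac{p-3}{2(p-1)}q^2$, against $\frac{k(p-3)}{2(p-1)}q^2$. As $k\ge1$, we have $B,\tilde B\ge0$ and $\tilde B\le CB$, and $B,\tilde B>0$ if $u(0)\ne0$, even when $k=1$.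

**Lemma 4.1.** There is no even $u\ne0$ with $S_\gamma(u)\le2S(Q)$ and $K_\gamma(u)=0$.

*Proof.* Otherwise $g\neq 0$, $K(g)=-\tilde B\le0$ and $J(g)\le\frac12J_\gamma(u)=\frac12S_\gamma(u)\le S(Q)$. By Lemma 2.1, $g=e^{i\theta}Q(\cdot-y)$. Then $u(0)=g(0)\ne0$, so $K(g)=-\tilde B<0$, contradicting $K(Q)=0$. $\square$

Consequently, if $u_0$ is even with $S_\gamma(u_0)\le2S(Q)$ and $K_\gamma(u_0)<0$, then $K_\gamma(u(t))<0$ on the whole existence interval: $t\mapsto K_\gamma(u(t))$ is continuous, $S_\gamma$ is conserved, and the value $0$ is forbidden.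

*Strictly below the threshold* Lemma 2.1 even gives a lower bound for $\delta=-K_\gamma(u)$: from $K(g)<0$ and (4.4), $2S(Q)\le2J(g)\le J_\gamma(u)=S_\gamma(u_0)+\frac2{p-1}\delta$. If $S_\gamma(u_0)<2S(Q)$, this bounds $\delta$ below and Proposition 3.1 finishes. At $S_\gamma(u_0)=2S(Q)$ the bound reads $\delta\ge0$. The next lemma says what happens when it is nearly attained.

**Lemma 4.2.** Let $u_n$ be even with $S_\gamma(u_n)=2S(Q)$, $K_\gamma(u_n)<0$, $K_\gamma(u_n)\to0$. Along a subsequence there are $\theta\in\mathbb R$ and $x_n\to+\infty$ with $\|g[u_n]-e^{i\theta}Q(\cdot-x_n)\|_{H^1}\to0$. Moreover $u_n(0)\to0$ and $M(u_n)\to2m$ along the whole sequence.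

*Proof.* **Step 1** finds the limits of the norms. The functions $g_n=g[u_n]\ne0$ satisfy $K(g_n)<0$ and
$$S(Q)\le J(g_n)\le\tfrac12J_\gamma(u_n)=S(Q)-\tfrac1{p-1}K_\gamma(u_n)\to S(Q).$$
By Lemma 2.1(b), $\|g_n'\|^2\to\|Q'\|^2$, $\|g_n\|^2\to m$, $\|g_n\|_{p+1}^{p+1}\to P$, so $S(g_n)\to S(Q)$. By (4.2) the corresponding $B$ tends to $0$, hence $u_n(0)\to0$, and (4.1) gives $M(u_n)\to2m$.

**Step 2** gives compactness up to translation. From $\|g_n\|_\infty^{p-1}\|g_n\|^2\ge\|g_n\|_{p+1}^{p+1}$ there are points $x_n'$ with $|g_n(x_n')|\ge c>0$ for large $n$. Along a subsequence $g_n(\cdot+x_n')\rightharpoonup v\ne0$ weakly in $H^1$ and locally uniformly. Let $r_n=g_n(\cdot+x_n')-v$, $\lambda=\|v'\|^2/\|Q'\|^2$, $\mu=\|v\|^2/m$. Then $\lambda,\mu\in[0,1]$, $\|r_n'\|^2\to(1-\lambda)\|Q'\|^2$ and $\|r_n\|^2\to(1-\mu)m$. By the Brezis–Lieb lemma $\|g_n\|_{p+1}^{p+1}=\|v\|_{p+1}^{p+1}+\|r_n\|_{p+1}^{p+1}+o(1)$. Apply GN to both terms and divide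 by $P$, which is the GN bound for $Q$. With $\alpha=\frac{p-1}4>1$ and $\beta=\frac{p+3}4>1$,
$$1\le\lambda^\alpha\mu^\beta+(1-\lambda)^\alpha(1-\mu)^\beta\le\lambda\mu+(1-\lambda)(1-\mu)=1-\lambda(1-\mu)-\mu(1-\lambda)\le1 .$$
So $\lambda(1-\mu)=\mu(1-\lambda)=0$. As $\mu>0$, $\lambda=1$ and then $\mu=1$. Thus $r_n\to0$ in $H^1$, and $v$ has the norms $\|v'\|=\|Q'\|$, $\|v\|^2=m$, $\|v\|_{p+1}^{p+1}=P$. GN is an equality for $v$, and as in Lemma 2.1, $v=e^{i\theta}Q(\cdot-z)$. Put $x_n=x_n'+z$.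

**Step 3** locates $x_n$. Since $g_n(0)=u_n(0)\to0$, $Q(x_n)\to0$ and $|x_n|\to\infty$. If $x_n\to-\infty$ along a subsequence, then $\int_{x<0}|g_n|^2\to m$ along it. But this integral is $\frac12|u_n(0)|^2\to0$. So $x_n\to+\infty$. $\square$

## 5. The linearized operators $L_\pm$

Let $L_+=-\partial_x^2+1-pQ^{p-1}$ and $L_-=-\partial_x^2+1-Q^{p-1}$. These come from the second variation of $S$ at $Q$: for $h=h_1+ih_2$,
$$S(Q+h)=S(Q)+\tfrac12\langle L_+h_1,h_1\rangle+\tfrac12\langle L_-h_2,h_2\rangle+\dots,$$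
because the second-order part of $|Q+h|^{p+1}$ is $\frac{p+1}2Q^{p-1}(ph_1^2+h_2^2)$.

Four identities are used: $L_-Q=0$, $L_+Q'=0$ (differentiate the equation in $x$), $L_+Q=-(p-1)Q^p$, and
$$L_+\Lambda Q=-Q,\qquad \Lambda Q=\tfrac1{p-1}Q+\tfrac12xQ',$$
which is the derivative of the equation of $Q_{\omega,0}=\omega^{1/(p-1)}Q(\sqrt\omega\,\cdot)$ in $\omega$ at $\omega=1$. Since $Q>0$ and $L_-Q=0$, $L_-\ge0$ with kernel $\mathrm{span}\,Q$. Since $Q'$ has exactly one zero, Sturm theory gives that $L_+$ has exactly one negative eigenvalue and kernel $\mathrm{span}\,Q'$.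

**Lemma 5.1.** (i) $\langle L_+v,v\rangle\ge0$ if $v\perp Q^p$. (ii) If moreover $\langle L_+v,v\rangle=0$, then $v=cQ'$. (iii) There is $c>0$ with
$$\langle L_+v,v\rangle\ge c\|v\|_{H^1}^2\ \ (v\perp Q^p,\ v\perp Q'),\qquad\langle L_-v,v\rangle\ge c\|v\|_{H^1}^2\ \ (v\perp Q). \tag{5.1}$$

*Proof.* (i) Note $\langle L_+Q,Q\rangle=-(p-1)P<0$ and $\langle L_+Q,v\rangle=-(p-1)\langle Q^p,v\rangle=0$. If $\langle L_+v,v\rangle<0$, the form would be negative definite on $\mathrm{span}(Q,v)$, which is two-dimensional because $\langle Q^p,Q\rangle\ne0=\langle Q^p,v\rangle$. This contradicts the single negative eigenvalue.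

(ii) The form is nonnegative on $(Q^p)^\perp$ and vanishes at $v$, so $v$ is a minimizer there and $L_+v=\lambda Q^p$ for some $\lambda$. Hence $v=-\frac\lambda{p-1}Q+cQ'$, and $0=\langle Q^p,v\rangle=-\frac{\lambda P}{p-1}$ gives $\lambda=0$.

(iii) Otherwise there are admissible $v_n$ with $\|v_n\|_{H^1}=1$ and $\langle L_+v_n,v_n\rangle\to0$. Along a subsequence $v_n\rightharpoonup v$ in $H^1$, $v$ is admissible, and $\int Q^{p-1}v_n^2\to\int Q^{p-1}v^2$ since $Q$ decays. By weak lower semicontinuity and (i), $\langle L_+v,v\rangle=0$. By (ii), $v=cQ'$, and $v\perp Q'$ gives $v=0$. But then $\langle L_+v_n,v_n\rangle=1-p\int Q^{p-1}v_n^2\to1$, a contradiction. For $L_-$ the same argument works, since $L_-\ge0$ and $\langle L_-v,v\rangle=0$ give $v\in\mathrm{span}\,Q$. $\square$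

## 6. Near the soliton: $\|h\|_{H^1}\sim\delta$ and $e^{-2y}\lesssim\delta$

Let $\mathcal O_\rho=\{g\in H^1:\inf_{\theta,y}\|g-e^{i\theta}Q(\cdot-y)\|_{H^1}<\rho\}$.

**Lemma 6.1.** There are $\rho_0>0$ and $C_0$ such that for $\rho\le\rho_0$ every $g\in\mathcal O_\rho$ can be written as
$$g(x)=e^{i\theta}\big(Q(x-y)+h(x-y)\big),\quad h=h_1+ih_2,\quad\|h\|_{H^1}\le C_0\rho,\quad\langle h_2,Q\rangle=\langle h_1,Q'\rangle=0,$$
and among all such representations with $\|h\|_{H^1}\le C_0\rho_0$ the pair $(\theta,y)\in(\mathbb R/2\pi\mathbb Z)\times\mathbb R$ is unique. It depends continuously on $g\in\mathcal O_{\rho_0}$.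

*Proof.* Let $F(g;\theta,y)=\big(\mathrm{Im}\int e^{-i\theta}gQ(\cdot-y),\ \mathrm{Re}\int e^{-i\theta}gQ'(\cdot-y)\big)$, a $C^1$ map on $L^2\times\mathbb R^2$. As $\int QQ'=0$, the orthogonality conditions say $F(g;\theta,y)=0$. At $(Q;0,0)$, $F=0$ and the Jacobian in $(\theta,y)$ is $\mathrm{diag}(-m,\|Q'\|^2)$, the last entry being $-\int QQ''$. By the implicit function theorem there are $\rho_1,\epsilon_1,C>0$ such that for $\|g-Q\|_{H^1}<\rho_1$ there is exactly one zero with $|\theta|+|y|<\epsilon_1$; it is continuous in $g$ and $|\theta|+|y|\le C\|g-Q\|$.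

*Existence.* If $\|g-e^{i\theta_0}Q(\cdot-y_0)\|_{H^1}<\rho<\rho_1$, apply this to $e^{-i\theta_0}g(\cdot+y_0)$. We get a zero $(\theta_0+\theta',y_0+y')$ of $F(g;\cdot)$ with $|\theta'|+|y'|\le C\rho$. Then $\|h\|_{H^1}\le\rho+\|Q-e^{i\theta'}Q(\cdot-y')\|_{H^1}\le C_0\rho$.

*Uniqueness.* Two representations with $\|h\|_{H^1}\le C_0\rho_0$ and parameters $(\theta_a,y_a)$, $(\theta_b,y_b)$ give $\|Q-e^{i(\theta_b-\theta_a)}Q(\cdot-(y_b-y_a))\|_{H^1}\le2C_0\rho_0$. The function $(\theta,z)\mapsto\|Q-e^{i\theta}Q(\cdot-z)\|_{H^1}$ is continuous, vanishes only at $\theta\in2\pi\mathbb Z$, $z=0$, and tends to $\sqrt2\|Q\|_{H^1}$ as $|z|\to\infty$, uniformly in $\theta$. So for $\rho_0$ small, $|y_b-y_a|+\mathrm{dist}(\theta_b-\theta_a,2\pi\mathbb Z)<\epsilon_1$. If also $C_0\rho_0<\rho_1$, then $e^{-i\theta_a}g(\cdot+y_a)$ is within $\rho_1$ of $Q$, and local uniqueness applied to it shows that the two pairs coincide.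

*Continuity.* If $g$ is within $\rho_0$ of $e^{i\theta_0}Q(\cdot-y_0)$, so are all nearby functions, and their parameters come from one continuous branch of the implicit function theorem. $\square$

**Lemma 6.2.** There are $\delta_0\in(0,\frac12)$ and $C\ge1$ such that if $u$ is even, $M(u)=2m$, $E_\gamma(u)=2E(Q)$ and $0<\delta:=-K_\gamma(u)<\delta_0$, then $g[u]\in\mathcal O_{\rho_0}$ and its decomposition satisfies $y\ge1$ and
$$C^{-1}\delta\le\|h\|_{H^1}\le C\delta,\qquad e^{-2y}\le C\delta .$$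
Moreover, for every $Y$ there is $\delta_Y>0$ such that $\delta<\delta_Y$ implies $y\ge Y$.

*Proof.* Let $b=\|h\|_{H^1}$.

**Step 1** makes $b$ small and $y$ large. If $\delta_n\to0$, then along a subsequence $g[u_n]$ is $o(1)$-close in $H^1$ to some $e^{i\theta}Q(\cdot-x_n)$ with $x_n\to+\infty$ (Lemma 4.2). So $b_n\to0$ by Lemma 6.1, and then $\|e^{i\theta_n}Q(\cdot-y_n)-e^{i\theta}Q(\cdot-x_n)\|_{H^1}\to0$ gives $y_n-x_n\to0$. By contradiction, for $\delta_0$ small $g[u]\in\mathcal O_{\rho_0}$ and $b$ is as small and $y$ as large as we like. This gives $y\ge1$ and the last claim.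

**Step 2** uses the mass. By (4.1), $M(g)=m+\frac12q^2$, so
$$2\langle Q,h_1\rangle+\|h\|^2=\tfrac12q^2;\qquad\text{in particular}\quad q^2\le Cb,\quad 2\langle Q,h_1\rangle\ge-b^2. \tag{6.1}$$

**Step 3** uses the action, to show that one coefficient controls $h$. Here $S_\gamma(u)=2S(Q)$, so (4.2) gives $S(Q+h)=S(Q)-B$. Since $z\mapsto|z|^{p+1}$ is $C^3$ and $S'(Q)=0$, Taylor expansion gives $\langle L_+h_1,h_1\rangle+\langle L_-h_2,h_2\rangle=-2B+O(b^3)$. Write $h_1=\beta Q+w$ with $\beta=\langle Q^p,h_1\rangle/P$. Then $w\perp Q^p$, $w\perp Q'$ and $\langle L_+Q,w\rangle=0$, so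
$$\langle L_+w,w\rangle+\langle L_-h_2,h_2\rangle+2B=(p-1)P\beta^2+O(b^3). \tag{6.2}$$
By (5.1), $\|w\|_{H^1}^2+\|h_2\|_{H^1}^2+B\le C(\beta^2+b^3)$. Hence $b^2\le C(\beta^2+b^3)$, and for $b$ small
$$b\le C|\beta|,\qquad B\le Cb^2 .$$
Also $b\ne0$: if $h=0$, then $S(Q)=S(Q)-B$ gives $B=0$ and $u(0)=0$, while $|u(0)|=|g(0)|=Q(y)>0$. So $\beta\ne0$.

**Step 4** expands $K$. We have $\tilde B\le CB\le Cb^2$ and $K'(Q)=-2Q''-\frac{p-1}2Q^p=-\frac{p-5}2Q^p-2Q$. With $K(g)=-\frac12\delta-\tilde B$ from (4.3),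
$$\tfrac12\delta=\tfrac{p-5}2P\beta+2\langle Q,h_1\rangle+O(b^2). \tag{6.3}$$
So $\delta\le Cb$. For the reverse we need $\beta>0$, and here the case $k=1$ differs from $k>1$. If $k>1$, then $B\ge\frac{k-1}2q^2$ and $B\le Cb^2$ give $q^2\le C_kb^2$; then (6.1) gives $2\langle Q,h_1\rangle=O(b^2)$, and (6.3) with $\delta>0$ and $|\beta|\ge b/C$ yields $\beta>0$ for small $b$. If $k=1$, then $B=\frac{q^{p+1}}{(p+1)^2}\le Cb^2$ gives only $q^2\le Cb^{4/(p+1)}$, which is weaker than $q^2\le Cb$ in (6.1). So these bounds allow the term $2\langle Q,h_1\rangle$ to be positive and of order $b$, and it could compensate a negative $\beta$. The next step excludes this, for all $k\ge1$ at once.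

**Step 5** proves that $\beta>0$ if $b$ is small. Suppose $\beta<0$. The plan is to bound $\langle Q,w\rangle$ from above by (6.2), with a sharp constant. From $-(p-1)\langle Q^p,\Lambda Q\rangle=\langle L_+Q,\Lambda Q\rangle=\langle Q,L_+\Lambda Q\rangle=-m$ we see that
$$w_0:=\Lambda Q-c_0Q,\qquad c_0=\tfrac m{(p-1)P},$$
satisfies $w_0\perp Q^p$. Since $\langle L_+Q,w\rangle=0$, $\langle Q,w\rangle=-\langle L_+\Lambda Q,w\rangle=-\langle L_+w_0,w\rangle$. As $L_+\ge0$ on $(Q^p)^\perp$, the Cauchy–Schwarz inequality for this form gives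
$$\langle Q,w\rangle^2\le\langle L_+w_0,w_0\rangle\langle L_+w,w\rangle .$$
The first factor is explicit. As $c_0\langle L_+Q,Q\rangle=-m=\langle L_+Q,\Lambda Q\rangle$ and $\langle Q,\Lambda Q\rangle=m\big(\frac1{p-1}-\frac14\big)=-\frac{(p-5)m}{4(p-1)}$,
$$\langle L_+w_0,w_0\rangle=\langle L_+\Lambda Q,\Lambda Q\rangle-2c_0\langle L_+Q,\Lambda Q\rangle+c_0^2\langle L_+Q,Q\rangle=-\langle Q,\Lambda Q\rangle+c_0m=\tfrac{(p-5)m}{4(p-1)}+\tfrac{m^2}{(p-1)P}.$$
The second factor is at most $(p-1)P\beta^2+Cb^3$ by (6.2), because $L_-\ge0$ and $B\ge0$. Multiplying, and using $\sqrt{m^2+x}\le m+\frac x{2m}$,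
$$\langle Q,w\rangle\le|\beta|\sqrt{m^2+\tfrac{p-5}4mP}+Cb^{3/2}\le|\beta|\big(m+\tfrac{p-5}8P\big)+Cb^{3/2}.$$
Since $\beta=-|\beta|$, $2\langle Q,h_1\rangle=-2|\beta|m+2\langle Q,w\rangle\le\frac{p-5}4P|\beta|+Cb^{3/2}$: the terms with $m$ cancel. By (6.3),
$$\tfrac12\delta\le-\tfrac{p-5}2P|\beta|+\tfrac{p-5}4P|\beta|+Cb^{3/2}=-\tfrac{p-5}4P|\beta|+Cb^{3/2}<0$$
for $b$ small, as $b\le C|\beta|$. This contradicts $\delta>0$.

**Step 6** concludes. With $\beta>0$, (6.3) and $2\langle Q,h_1\rangle\ge-b^2$ give $\frac12\delta\ge\frac{p-5}2P\beta-Cb^2\ge cb$. Finally $|g(0)|=q$ gives $Q(y)\le q+Cb\le Cb^{1/2}$, i.e. $e^{-2y}\le Cb\le C\delta$. $\square$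

## 7. Two virial estimates with errors of order $\delta$

From here to the end of Section 8 suppose, for contradiction, that $u$ as in Theorem 1 (with $\omega=1$) neither blows up nor grows up. Then $u$ is global on $[0,\infty)$ and $\limsup_{t\to\infty}\|u_x\|<\infty$, so by continuity and mass conservation $\Gamma=\sup_{t\ge0}\|u(t)\|_{H^1}<\infty$. Put $\delta(t)=-K_\gamma(u(t))$, which is positive by Lemma 4.1. By Proposition 3.1, $\inf_{t\ge0}\delta=0$. As $\delta$ is continuous and positive, $\liminf_{t\to\infty}\delta(t)=0$.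

When $\delta(t)<\delta_0$, let $\theta(t),y(t),h(t)$ be the parameters of $g(t)=g[u(t)]$ from Lemma 6.2. Since $t\mapsto g(t)\in H^1$ is continuous, so is $y$ on $\{\delta<\delta_0\}$. Write
$$g=e^{i\theta}(G+\tilde h),\qquad G=Q(\cdot-y),\quad\tilde h=h(\cdot-y),\qquad u=g\ \text{ on }x\ge0 .$$
Because $G,\tilde h$ are bounded and $|G'|\le G$, we have pointwise
$$|\mathrm{Im}(\bar gg_x)|\le G|\tilde h_x|+|G'||\tilde h|+|\tilde h||\tilde h_x|, \tag{7.1}$$
$$\big||g_x|^2-G'^2\big|+\big||g|^{p+1}-G^{p+1}\big|+\big||g|^2-G^2\big|\le C\big(G(|\tilde h|+|\tilde h_x|)+|\tilde h|^2+|\tilde h_x|^2\big). \tag{7.2}$$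
In (7.1), $\mathrm{Im}(GG')=0$: a soliton carries no momentum. So $W_a$ is of order $\delta$ near the soliton.

We need the error $\mathcal A_R$ in (3.4) to be at most $4\delta$. The bound (3.5) is not enough: its right side contains the mass of $G$ beyond $R$, which need not be $O(\delta)$. The remedy is (3.3): the error functional vanishes *exactly* at $G$, so only the difference $g-G$ counts.

**Lemma 7.1.** There are $T_0,C$ such that for all $T\ge T_0$ and $0\le s<t\le T$: $\displaystyle\int_s^t\delta\le CT(\delta(s)+\delta(t))$.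

*Proof.* **Step 1** treats times when $\delta$ is small. Let $\delta<\delta_0$. By evenness $\mathcal A_R(u)=2\mathcal A_R^+(u)$, where $\mathcal A_R^+$ is the integral over $x\ge R$, and $u=g$ there. Let $\tilde a=a_R$ on $x\ge0$ and $\tilde a=2x$ on $x<0$; this is smooth, as $a_R=2x$ near $0$. Since $\tilde a'=2$ and $\tilde a'''=0$ for $x<R$, (3.3) gives $0=\mathcal V_{\tilde a}(G)=8K(G)+\mathcal A_R^+(G)=\mathcal A_R^+(G)$. By (7.2) on $x\ge R$ and Lemma 6.2,
$$|\mathcal A_R(u)|=2|\mathcal A_R^+(g)-\mathcal A_R^+(G)|\le C\big(\|G\|_{L^2(R,\infty)}\|h\|_{H^1}+\|h\|_{H^1}^2\big)\le C_1\delta\big(\|u\|_{L^2(R,\infty)}+\delta\big),$$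
because $\|G\|_{L^2(R,\infty)}\le\|u\|_{L^2(R,\infty)}+\|h\|$. Fix $\delta_1\le\delta_0$ with $C_1\delta_1\le2$. If $\delta<\delta_1$ and $C_1\nu\le2$, then under (3.6) $|\mathcal A_R(u)|\le4\delta$.

**Step 2** treats the other times. If $\delta\ge\delta_1$ and $C_2\nu^2\le4\delta_1$, then (3.5) and (3.6) give $\mathcal A_R(u)\le4\delta_1\le4\delta$.

**Step 3** integrates. Fix $\nu$ satisfying both requirements, and take $\eta,R_0$ from (3.6). Then $W_R'\le-8\delta+4\delta=-4\delta$ on $[0,\eta R]$ for $R\ge R_0$. Moreover $|W_R|\le CR\delta$. If $\delta<\delta_1$, evenness gives $W_R=4\,\mathrm{Im}\int_0^\infty a_R\bar gg_x$, and (7.1), $|a_R|\le CR$ and Lemma 6.2 give the bound. If $\delta\ge\delta_1$, then $|W_R|\le CR\Gamma^2\le CR\delta/\delta_1$, which is $CR\delta$ after renaming $C$. Take $R=T/\eta$, $T_0=\eta R_0$: then $4\int_s^t\delta\le W_R(s)-W_R(t)\le CT(\delta(s)+\delta(t))$. $\square$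

The factor $T$ is the price for having no weight. A weight centered at the soliton, at a *fixed* scale, avoids it as long as $u$ stays near the soliton.

**Lemma 7.2.** There are $\delta_2\in(0,\delta_1)$ and $C_3$ such that if $\delta<\delta_2$ on $[s,t]\subset[0,\infty)$, then
$$\int_s^t\delta\le C_3(\delta(s)+\delta(t)),\qquad|y(t)-y(s)|\le\tfrac12 .$$

*Proof.* **Step 1** sets up the weight. Let $R_1\ge2$ be a constant to be fixed, depending only on the constants already introduced, and then take $\delta_2$ small depending on $R_1$. By Lemma 6.2 we may assume $y\ge4R_1$ whenever $\delta<\delta_2$. Let $y_0=y(s)$ and $a(x)=R_1\zeta((x-y_0)/R_1)$. Its support lies in $|x-y_0|\le2R_1$, hence in $(0,\infty)$, where $u=g$. Let $[s,t']$ be the maximal subinterval of $[s,t]$ starting at $s$ on which $|y-y_0|\le1$.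

**Step 2** bounds $\int\delta$ on $[s,t']$. As $a(0)=a'(0)=0$, (3.2) gives
$$W_a'=\mathcal V_a(g)=8K(g)+\mathcal D(g),\qquad\mathcal D(v)=\int_{|x-y_0|\ge R_1}\Big\{4(a'-2)|v_x|^2-\tfrac{2(p-1)}{p+1}(a'-2)|v|^{p+1}-a'''|v|^2\Big\}.$$
By (3.3) and $K(Q)=0$, $\mathcal D(G)=0$. Since $|y-y_0|\le1$ and $|a'|+|a'''|\le C$ with $C$ independent of $R_1$, (7.2) gives
$$|\mathcal D(g)|\le C\big(\|G\|_{L^2(|x-y_0|\ge R_1)}\|h\|_{H^1}+\|h\|_{H^1}^2\big)\le C(e^{-R_1}+\delta_2)\delta .$$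
By (4.3), $8K(g)\le4K_\gamma(u)=-4\delta$. So for $R_1$ large and $\delta_2$ small, $W_a'\le-2\delta$. By (7.1), $|W_a|\le CR_1\delta$. Hence for $\tau\in[s,t']$
$$\int_s^\tau\delta\le CR_1(\delta(s)+\delta(\tau)).$$

**Step 3** bounds the displacement of $y$. Let $X=\int a|u|^2$. By (3.1) and (7.1), $|X'|\le C\delta$. By (7.2),
$$X(\tau)=F(y(\tau)-y_0)+O(R_1\delta(\tau)),\qquad F(z)=\int a(x)Q(x-y_0-z)^2\,dx .$$
By oddness $F(0)=0$. For $|z|\le1$, $F'(z)=\int a'(x)Q(x-y_0-z)^2\,dx\ge2m-Ce^{-2R_1}\ge m$ for $R_1$ large, because $a'=2$ on $|x-y_0|\le R_1$. Therefore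
$$m|y(\tau)-y_0|\le|F(y(\tau)-y_0)-F(0)|\le|X(\tau)-X(s)|+CR_1(\delta(\tau)+\delta(s))\le CR_1(\delta(s)+\delta(\tau))\le2CR_1\delta_2\le\tfrac m2$$
for $\delta_2$ small. So $|y-y_0|\le\frac12$ on $[s,t']$. By continuity of $y$ and maximality, $t'=t$. $\square$

**Lemma 7.3.** $|\delta(t)-\delta(s)|\le C|t-s|^{1/4}$ for $s,t\ge0$ with $|t-s|\le1$. Hence there is $\kappa\in(0,\frac12)$ such that $\delta(\tau)\ge\delta_2$ implies $\delta\ge\frac{\delta_2}2$ on $[\tau-\kappa,\tau+\kappa]\cap[0,\infty)$.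

*Proof.* Adding $2E_\gamma(u)=2E_\gamma(u_0)$ to $-K_\gamma(u)$ removes the gradient: $\delta=\frac\gamma2|u(0)|^2+\frac{p-5}{2(p+1)}\|u\|_{p+1}^{p+1}-2E_\gamma(u_0)$. By (1.2), $\|u_t\|_{H^{-1}}\le C$. So $\|u(t)-u(s)\|^2\le\|u(t)-u(s)\|_{H^1}\|u(t)-u(s)\|_{H^{-1}}\le C|t-s|$, and $\|u(t)-u(s)\|_\infty\le C\|u(t)-u(s)\|^{1/2}\|u(t)-u(s)\|_{H^1}^{1/2}\le C|t-s|^{1/4}$. As $u$ is bounded in $L^2\cap L^\infty$, the first claim follows; the second is immediate. $\square$

## 8. Halving times of $\delta$ and the end of the proof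

The contradiction we aim at is this: $e^{-2y}\le C\delta$ and $\liminf\delta=0$ force $y$ to be unbounded, while Lemma 7.2 keeps $y$ within $\frac12$ as long as $\delta<\delta_2$. What is missing is that $\delta<\delta_2$ from some time on. Lemma 7.1 alone does not give this: if $\delta(s)=2\delta(t)=2^{-j}$ it gives $\int_s^t\delta\le Ct2^{-j}$, which is useless unless $t$ is known not to be as large as $2^j$. So we bound the times at which $\delta$ first reaches $2^{-j}$, by combining both virial estimates.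

**Step 1: a logarithmic bound on the time spent near the soliton.** *There is $C_4$ such that if $0<d\le\frac12$ and $d\le\delta<\delta_2$ on $[s,t]$, then $t-s<\ell(d):=C_4\log(1/d)$.* Let $\tau$ be a minimum point of $\delta$ on $[s,t]$. For $s'\in[s,\tau]$ put $I(s')=\int_{s'}^\tau\delta$. By Lemma 7.2,
$$I(s')\le C_3(\delta(s')+\delta(\tau))\le2C_3\delta(s')=-2C_3I'(s'),\quad\text{so}\quad I(s')\le I(s)e^{-(s'-s)/2C_3}\le2C_3\delta_2e^{-(s'-s)/2C_3}.$$
If $\tau-s\ge1$, then $d\le\int_{\tau-1}^\tau\delta=I(\tau-1)$ yields $\tau-s\le1+2C_3\log(2C_3\delta_2/d)$. So in all cases $\tau-s\le1+2C_3\log^+(2C_3\delta_2/d)$. For $t-\tau$ use $\tilde I(s')=\int_\tau^{s'}\delta\le2C_3\delta(s')=2C_3\tilde I'(s')$ on $[\tau,t]$. Then $\tilde I(s')\le\tilde I(t)e^{-(t-s')/2C_3}\le2C_3\delta_2e^{-(t-s')/2C_3}$, and $d\le\tilde I(\tau+1)$ when $t-\tau\ge1$, which gives the same bound. As $d\le\frac12$, the sum is less than $C_4\log(1/d)$ for a suitable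 $C_4$. Enlarge $C_4$ so that also $\ell(d)\ge1$ for $d\le\frac12$.

**Step 2: long times cost a lot of $\int\delta$.** *If $\delta\ge d$ on $[s,t]$, $0<d\le\frac12$ and $t-s\ge\ell(d)$, then $\int_s^t\delta\ge\frac{\kappa\delta_2}4\cdot\frac{t-s}{\ell(d)}$.* Split $[s,t]$ into $n=\lfloor(t-s)/\ell(d)\rfloor\ge\frac{t-s}{2\ell(d)}$ equal intervals, each of length at least $\ell(d)\ge1$. By Step 1 each contains a point with $\delta\ge\delta_2$. By Lemma 7.3, and since $2\kappa\le1$, each contains a subinterval of length $\kappa$, on one side of this point, where $\delta\ge\delta_2/2$. Sum over the $n$ intervals.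

**Step 3: polynomial bound on the halving times.** Let $\tau_j=\min\{t\ge0:\delta(t)\le2^{-j}\}$, which is finite because $\inf\delta=0$ is approached as $t\to\infty$. Since $\delta$ is continuous and positive, there is $j_0\ge1$ such that for $j\ge j_0$: $2^{-j}<\min(\delta(0),\delta_2/2)$, $\delta(\tau_j)=2^{-j}$, $\tau_j$ strictly increases to $\infty$, $\tau_j\ge T_0$, and $\delta\ge2^{-j-1}$ on $[\tau_j,\tau_{j+1}]$. Lemma 7.1 with $T=\tau_{j+1}$ gives
$$\int_{\tau_j}^{\tau_{j+1}}\delta\le C\tau_{j+1}2^{-j}. \tag{8.1}$$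
Use Step 2 with $d=2^{-j-1}$. Either $\tau_{j+1}-\tau_j<\ell(2^{-j-1})\le Cj$, or, combining with (8.1), $\tau_{j+1}-\tau_j\le C\ell(2^{-j-1})\tau_{j+1}2^{-j}\le Cj2^{-j}\tau_{j+1}$. For $j$ large the last factor $Cj2^{-j}$ is at most $\frac12$ and the term can be absorbed, so in all cases
$$\tau_{j+1}\le(1+Cj2^{-j})\tau_j+Cj .$$
Since $\prod_j(1+Cj2^{-j})<\infty$, iteration gives $\tau_j\le C\big(1+\sum_{i<j}i\big)\le Cj^2$.

**Step 4: $\delta$ stays below $\delta_2$.** By (8.1) and Step 3, $\int_{\tau_j}^{\tau_{j+1}}\delta\le Cj^22^{-j}<\kappa\delta_2$ for $j\ge j_2$, with some $j_2\ge j_0$. Suppose $\delta(\tau)\ge\delta_2$ for some $\tau\in[\tau_j,\tau_{j+1}]$ with $j\ge j_2$. Then $\delta\ge\delta_2/2$ on $[\tau-\kappa,\tau+\kappa]\cap[0,\infty)$. Because $\delta(\tau_j),\delta(\tau_{j+1})<\delta_2/2$, this window does not contain $\tau_j$ or $\tau_{j+1}$, so $[\tau-\kappa,\tau+\kappa]\subset(\tau_j,\tau_{j+1})$, and the integral is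 at least $2\kappa\cdot\frac{\delta_2}2=\kappa\delta_2$, a contradiction. Hence $\delta<\delta_2$ on $[\tau_{j_2},\infty)$.

**Step 5: the contradiction.** By Lemma 7.2 on $[\tau_{j_2},t]$, $|y(t)-y(\tau_{j_2})|\le\frac12$ for all $t\ge\tau_{j_2}$. But $e^{-2y(\tau_j)}\le C\delta(\tau_j)=C2^{-j}\to0$ by Lemma 6.2, so $y(\tau_j)\to\infty$. This proves Theorem 1. $\blacksquare$

By Lemma 4.1, $K_\gamma(u_0)\ne0$ under the assumptions of Theorem A.8, so Theorems A.8 and 1 together cover all data there.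

## 9. Action thresholds, both time directions, and data without symmetry

Let $S_{\omega,\gamma}=E_\gamma+\frac\omega2M$ and $S_\omega=E+\frac\omega2M$. "In each time direction" means: $u$ blows up or grows up as $t$ increases, and likewise as $t$ decreases.

**Theorem 2.** Let $p>5$, $\gamma>0$, $u_0\in H^1_{\rm even}$ with $K_\gamma(u_0)<0$, and suppose $S_{\omega,\gamma}(u_0)\le2S_\omega(Q_{\omega,0})$ for some $0<\omega\le\gamma^2/4$. Then $u$ blows up or grows up in each time direction.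

**Theorem 3.** Let $p>5$, $\gamma>0$, $u_0\in H^1(\mathbb R)$ with $K_\gamma(u_0)<0$, and suppose $S_{\omega,\gamma}(u_0)\le S_\omega(Q_{\omega,0})$ for some $\omega>0$. Then $u$ blows up or grows up in each time direction.

Since $\overline{u(-t)}$ is again a solution, with the same $M,E_\gamma,K_\gamma$ at corresponding times and the same symmetry, only forward time needs proof. Scale to $\omega=1$ as in Section 1.

*Proof of Theorem 2.* By Lemma 4.1 and continuity, $K_\gamma(u(t))<0$ on the existence interval. Suppose $u$ is global and bounded in $H^1$ on $[0,\infty)$, and let $\delta=-K_\gamma(u)$. If $S_\gamma(u_0)<2S(Q)$, the computation after Lemma 4.1 gives $\delta\ge\frac{p-1}2(2S(Q)-S_\gamma(u_0))>0$ for all $t$, contradicting Proposition 3.1. If $S_\gamma(u_0)=2S(Q)$ and $M(u_0)\ne2m$, then $\delta(t_n)\to0$ would give $M(u_0)=2m$ by Lemma 4.2; so $\inf\delta>0$, again contradicting Proposition 3.1. If $S_\gamma(u_0)=2S(Q)$ and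 $M(u_0)=2m$, then $E_\gamma(u_0)=2S(Q)-m=2E(Q)$, and Theorem 1 applies. $\square$

*Proof of Theorem 3.* The plan is to follow Sections 4–8 with $g[u]=u$: no half-line, no tail, no factor $\frac12$. Now $\gamma>0$ is arbitrary. With $B=\frac\gamma2|u(0)|^2$,
$$M(g)=M(u),\quad S(g)=S_\gamma(u)-B,\quad K(g)=K_\gamma(u)-B,\quad J(g)=J_\gamma(u)-\tfrac{\gamma(p-3)}{2(p-1)}|u(0)|^2 . \tag{9.1}$$

**Step 1: the sign of $K_\gamma$ is preserved.** If $u\ne0$, $S_\gamma(u)\le S(Q)$ and $K_\gamma(u)=0$, then $K(u)=-B\le0$ and $J(u)\le J_\gamma(u)=S_\gamma(u)\le S(Q)$. By Lemma 2.1, $u=e^{i\theta}Q(\cdot-y)$, so $u(0)\ne0$ and $K(u)=-B<0$, contradicting $K(Q)=0$. Hence $K_\gamma(u(t))<0$ on the existence interval. Suppose from now on that $u$ is global and bounded in $H^1$ on $[0,\infty)$, and put $\delta=-K_\gamma(u)>0$.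

**Step 2: compactness.** Let $S_\gamma(u_n)=S(Q)$, $K_\gamma(u_n)<0$, $K_\gamma(u_n)\to0$. Then $K(u_n)<0$ and $S(Q)\le J(u_n)\le J_\gamma(u_n)=S(Q)-\frac2{p-1}K_\gamma(u_n)\to S(Q)$. Lemma 2.1(b) gives the limits of the three norms, so $S(u_n)\to S(Q)$, $B\to0$, $u_n(0)\to0$ and $M(u_n)\to m$. Step 2 of the proof of Lemma 4.2 uses only these limits; it gives $\|u_n-e^{i\theta}Q(\cdot-x_n)\|_{H^1}\to0$ along a subsequence. From $u_n(0)\to0$ we get $Q(x_n)\to0$, i.e. $|x_n|\to\infty$.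

**Step 3: the cases away from $M=m$, $S_\gamma=S(Q)$.** If $S_\gamma(u_0)<S(Q)$, then $K(u)<0$ gives $S(Q)\le J(u)\le J_\gamma(u)=S_\gamma(u_0)+\frac2{p-1}\delta$. This bounds $\delta$ below, contradicting Proposition 3.1. If $S_\gamma(u_0)=S(Q)$ and $M(u_0)\ne m$, Step 2 gives $\inf\delta>0$, again a contradiction. There remains $M(u_0)=m$, $E_\gamma(u_0)=E(Q)$.

**Step 4: decomposition.** Let $M(u)=m$, $E_\gamma(u)=E(Q)$ and $\delta$ small. By Step 2 and Lemma 6.1, $u=e^{i\theta}(Q+h)(\cdot-y)$ with $b=\|h\|_{H^1}$ as small and $|y|$ as large as we like. The mass gives $2\langle Q,h_1\rangle=-\|h\|^2$. By (9.1), $S(Q+h)=S(Q)-B$, so with $h_1=\beta Q+w$ as before, (6.2) holds, and it gives $b\le C|\beta|$ and $B\le Cb^2$, i.e. $|u(0)|\le Cb$. Again $b\ne0$, since $b=0$ gives $B=0$ and $u(0)=0$, against $|u(0)|=Q(y)>0$. Expanding $K(Q+h)=-\delta-B$ with $K'(Q)=-\frac{p-5}2Q^p-2Q$,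
$$\delta=\tfrac{p-5}2P\beta+2\langle Q,h_1\rangle+O(b^2)=\tfrac{p-5}2P\beta+O(b^2).$$
As $|\beta|\ge b/C>0$, $\delta>0$ forces $\beta>0$ for $b$ small, and $C^{-1}b\le\delta\le Cb$. Finally $Q(y)\le|u(0)|+Cb\le Cb$ gives $e^{-2|y|}\le C\delta^2\le C\delta$. This replaces Lemma 6.2.

**Step 5: the virial estimates.** Since $u=g$ on $\mathbb R$, (7.1) and (7.2) hold for $u$ on all of $\mathbb R$; identities (3.1), (3.2), (3.4)–(3.6) and Proposition 3.1 never used evenness. For Lemma 7.1, (3.3) with $a=a_R$ and $K(Q)=0$ give $\mathcal A_R(G)=\mathcal V_{a_R}(G)-8K(G)=0$ directly. Hence (7.2) on $|x|\ge R$ gives $|\mathcal A_R(u)|\le C_1\delta\big(\|u\|_{L^2(|x|\ge R)}+\delta\big)$, and $|W_R|\le CR\delta$ follows from (7.1) on $\mathbb R$ when $\delta<\delta_1$ and from $|W_R|\le CR\Gamma^2$ otherwise; the rest of the proof is the same. For Lemma 7.2, take $|y|\ge4R_1$ whenever $\delta<\delta_2$. Then $0\notin\mathrm{supp}\,a$, whichever sign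 $y_0$ has, so $W_a'=\mathcal V_a(u)=8K(u)+\mathcal D(u)$ with $\mathcal D(G)=0$, and $8K(u)\le8K_\gamma(u)=-8\delta$. With $|\mathcal D(u)|\le C(e^{-R_1}+\delta_2)\delta$ we again get $W_a'\le-2\delta$, and Step 3 of that proof applies word for word. The proof of Lemma 7.3 uses only the conserved energy and the $H^1$ bound.

**Step 6: conclusion.** By Proposition 3.1, $\inf\delta=0$. Steps 1–4 of Section 8 use only this and Lemmas 7.1–7.3, so $\delta<\delta_2$ on some $[\tau_{j_2},\infty)$ and $|y(t)-y(\tau_{j_2})|\le\frac12$ there. But $e^{-2|y(\tau_j)|}\le C2^{-j}\to0$ forces $|y(\tau_j)|\to\infty$, a contradiction. $\blacksquare$
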